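\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{Products and the fixed point property\\ for nonexpansive mappings}

\begin{abstract}
We construct complete bounded metric spaces $X$ and $Y$, each with the fixed point property for nonexpansive mappings, and a self-map of $X\times Y$ that is nonexpansive for the maximum metric and has no fixed point, and in fact no periodic point. All nonzero distances in $X$ and $Y$ lie in $(1,1+\varepsilon]$, where $\varepsilon\in(0,1]$ is prescribed. One can also take $X=Y$. The fixed point property of the factors comes from Fodor's pressing-down lemma on $\omega_1$. The map on the product comes from two disjoint stationary sets.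
\end{abstract}

\section{The question and the answer}

A map $f$ from a metric space $(M,d_M)$ to a metric space $(N,r)$ is \emph{nonexpansive} if $r(f(x),f(y))\le d_M(x,y)$ for all $x,y\in M$. A metric space has the \emph{fixed point property} (FPP) if each of its nonexpansive self-maps has a fixed point. For metric spaces $(X,\rho)$ and $(Y,d)$ we equip $X\times Y$ with
\[
d_\infty\bigl((x,u),(y,v)\bigr)=\max\{\rho(x,y),d(u,v)\}.
\]
The following question is posed in \cite{source}: \emph{if $X$ and $Y$ have the FPP, does every $d_\infty$-nonexpansive $T:X\times Y\to X\times Y$ have a fixed point?}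

The converse implication holds. If $(X\times Y,d_\infty)$ has the FPP, with $X,Y\ne\emptyset$, and $f:X\to X$ is nonexpansive, then $(x,u)\mapsto(f(x),u_0)$ has a fixed point for any chosen $u_0\in Y$, so $f$ has one; the argument for $Y$ is the same.

There is also an easy special case of the question itself. Write $T=(T_1,T_2)$. The maximum metric makes each section $x\mapsto T_1(x,u)$ nonexpansive on $X$, and each section $u\mapsto T_2(x,u)$ nonexpansive on $Y$, so all sections have fixed points. If $T_2$ does not depend on $x$, then $T$ has a fixed point: take $u_0$ fixed by $T_2$, then $x_0$ fixed by $T_1(\cdot,u_0)$. The case where $T_1$ does not depend on $u$ is symmetric.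

Only maps in which each coordinate influences the other are therefore of interest. For such a map one would like to choose, for each $u$, a fixed point $x(u)$ of $T_1(\cdot,u)$, and then solve $u=T_2(x(u),u)$. This works if the choice $u\mapsto x(u)$ can be made nonexpansive, but nothing provides such a choice. The answer to the question is indeed negative.

\begin{theorem}\label{thm:two}
Let $\varepsilon\in(0,1]$. There are complete metric spaces $(X,\rho)$ and $(Y,d)$ of cardinality $\aleph_1$, with all nonzero distances in $(1,1+\varepsilon]$, both having the FPP, and a $d_\infty$-nonexpansive map $T:X\times Y\to X\times Y$ such that $T^n$ has no fixed point for any $n\ge1$.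
\end{theorem}

\begin{theorem}\label{thm:one}
Let $\varepsilon\in(0,1]$. There are a complete metric space $Z$ with all nonzero distances in $(1,1+\varepsilon]$ that has the FPP, and a $d_\infty$-nonexpansive map $T':Z\times Z\to Z\times Z$ without periodic points.
\end{theorem}

So completeness, boundedness, and being within a factor $1+\varepsilon$ of an equilateral space do not help. The proofs are in ZFC.

\medskip
\noindent\textbf{The mechanism.} Each point $x\in X$ has a height $\pi(x)\in A$ and each $u\in Y$ a height $\pi(u)\in B$, where $A$ and $B$ are disjoint sets of countable ordinals. The map $T$ never changes heights. It leaves $x$ alone exactly when $\pi(x)>\pi(u)$, and it leaves $u$ alone exactly when $\pi(u)>\pi(x)$. Every section of $T$ thus has many fixed points, namely all sufficiently high points, but the two requirements contradict each other. The work lies in choosing metrics for which $T$ is nonexpansive and the FPP nevertheless holds in each factor. Section~\ref{sec:labels} turns metrics into integer labels. Section~\ref{sec:e} defines labels on countable ordinals, and Section~\ref{sec:press} shows how such labels force the FPP.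 Section~\ref{sec:words} builds $X$ and $Y$, and Sections~\ref{sec:T} and~\ref{sec:one} prove the two theorems.

\section{Labels instead of distances}\label{sec:labels}

Let $\mathbb N=\{0,1,2,\dots\}$. A \emph{labeling} of a set $E$ is a symmetric function $\ell:E\times E\to\mathbb N\cup\{\infty\}$ with $\ell(x,x')=\infty$ if and only if $x=x'$. We read $\ell(x,x')$ as a degree of agreement: large labels mean close points. Fix $\varepsilon\in(0,1]$ once and for all and put
\[
t(s)=1+\frac{\varepsilon}{1+s}\quad(s\in\mathbb N),\qquad t(\infty)=0,\qquad d_\ell=t\circ\ell .
\]

\begin{lemma}\label{lem:labels}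
\begin{enumerate}
\item[(i)] If $\ell$ is a labeling of $E$, then $d_\ell$ is a complete metric on $E$ with nonzero distances in $(1,1+\varepsilon]$.
\item[(ii)] A map $f:(E,d_\ell)\to(E',d_{\ell'})$ is nonexpansive if and only if $\ell'(f(x),f(x'))\ge\ell(x,x')$ for all $x,x'\in E$.
\item[(iii)] If $\ell_X,\ell_Y$ are labelings of $X,Y$, then $\min(\ell_X(x,x'),\ell_Y(u,u'))$ is a labeling of $X\times Y$, and its metric is the maximum metric $d_\infty$ of $d_{\ell_X}$ and $d_{\ell_Y}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Nonzero distances lie in $(1,1+\varepsilon]\subset(1,2]$, so the sum of two of them exceeds $2$ and the triangle inequality is automatic. Cauchy sequences are eventually constant. (ii) The function $t$ is strictly decreasing on $\mathbb N\cup\{\infty\}$. (iii) The minimum is $\infty$ exactly when $x=x'$ and $u=u'$; and $\max(t(r),t(s))=t(\min(r,s))$ because $t$ is decreasing.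
\end{proof}

Thus \emph{nonexpansive} will mean \emph{labels do not decrease}, and there is no triangle inequality to respect.

\section{Labels on countable ordinals}\label{sec:e}

\noindent\textbf{Stationary sets.} Here $\omega_1$ is the set of countable ordinals; every countable subset of it is bounded. As usual, an ordinal is identified with the set of all smaller ordinals, and limit ordinals are nonzero. A subset $C\subset\omega_1$ is a \emph{club} if it is unbounded and contains the supremum of each of its nonempty bounded subsets. A set $S\subset\omega_1$ is \emph{stationary} if it meets every club. We use the following textbook facts.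
\begin{enumerate}
\item[(F1)] A countable intersection of clubs is a club. Hence a countable union of nonstationary sets is nonstationary, and the intersection of a stationary set with a club is stationary.
\item[(F2)] For $g:\omega_1\to\omega_1$, the set of limit ordinals $\alpha<\omega_1$ that are \emph{closed under $g$}, meaning $g(\beta)<\alpha$ for all $\beta<\alpha$, is a club. (It contains its bounded suprema. To find an element above $\beta_0$, choose $\beta_{k+1}>\beta_k$ larger than all $g(\beta)$, $\beta\le\beta_k$, and take $\sup_k\beta_k$.)
\item[(F3)] Fodor's lemma: if $S$ is stationary and $h:S\to\omega_1$ satisfies $h(\alpha)<\alpha$ for all $\alpha\in S$, then $h$ is constant on a stationary subset of $S$.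
\item[(F4)] (Ulam; Solovay) $\omega_1$ contains two disjoint stationary sets.
\end{enumerate}
Stationary sets are unbounded, and limit ordinals form a club. We fix disjoint stationary sets $A,B\subset\omega_1$ consisting of limit ordinals.

\medskip
\noindent\textbf{The function $e$.} We want labels $e(\alpha,\beta)$, $\alpha<\beta$, with two properties. They should grow as $\alpha$ approaches $\beta$, which drives the pressing-down argument of Section~\ref{sec:press}. And for fixed $\alpha$ they should be unbounded as $\beta$ ranges over $A$, or over $B$, above any given bound; the summand $c(\beta)$ below takes care of this.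

Some condition of the second kind is needed. If a point $z$ of a metric space has a nearest neighbor $w\ne z$, then the map that sends $z$ to $w$ and every other point to $z$ is nonexpansive and has no fixed point. Now label $A$, say, by $e$, and let $\alpha$ be the least element of $A$. If the labels $e(\alpha,\beta)$, $\beta\in A\setminus\{\alpha\}$, were bounded, then the largest of them would be attained, and $\alpha$ would have a nearest neighbor.

Enumerate $A$ increasingly as $(a_\xi)_{\xi<\omega_1}$ and put $c(a_\xi)=n$ if $\xi=\zeta+n$ with $n\in\mathbb N$ and $\zeta$ either $0$ or a limit ordinal. Define $c$ on $B$ in the same way. Then $c$ is unbounded on $A\setminus\delta$ and on $B\setminus\delta$ for every $\delta<\omega_1$, since these sets contain all but countably many of the terms. For $\beta\in A\cup B$ choose a strictly increasing sequence $(\eta_\beta(n))_{n\in\mathbb N}$ cofinal in $\beta$. For $\beta\in A\cup B$ and any ordinal $\alpha<\beta$ let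
\[
e(\alpha,\beta)=c(\beta)+\bigl|\{n:\eta_\beta(n)\le\alpha\}\bigr|\in\mathbb N .
\]
This is finite because the sequence eventually exceeds $\alpha$. The definition gives at once:
\begin{enumerate}
\item[(e1)] if $\alpha\le\alpha'<\beta$, then $e(\alpha,\beta)\le e(\alpha',\beta)$;
\item[(e2)] for fixed $\beta$, $e(\alpha,\beta)\to\infty$ as $\alpha\to\beta$;
\item[(e3)] $e(\alpha,\beta)\ge c(\beta)$.
\end{enumerate}
Define a labeling $\lambda$ of $A\cup B$ by $\lambda(\alpha,\alpha)=\infty$ and $\lambda(\alpha,\beta)=\lambda(\beta,\alpha)=e(\alpha,\beta)$ for $\alpha<\beta$.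

\section{Pressing down}\label{sec:press}

\noindent\textbf{The smallest case.} Let $P$ be $A$ or $B$, labeled by $\lambda$, and let $f:P\to P$ be nonexpansive. Call $\alpha\in P$ \emph{good} if $P\cap\alpha$ is cofinal in $\alpha$ and $f(P\cap\alpha)\subset P\cap\alpha$. By (F2), all $\alpha\in P$ in some club are good. \emph{We claim that a good $\alpha$ cannot move up: $f(\alpha)\le\alpha$.} Suppose $y=f(\alpha)>\alpha$. For $z\in P\cap\alpha$ we have $f(z)<\alpha<y$, so
\[
e(z,\alpha)=\lambda(\alpha,z)\le\lambda(y,f(z))=e(f(z),y)\le e(\alpha,y),
\]
using nonexpansiveness and (e1). As $z\to\alpha$ in $P$, the left side tends to $\infty$ by (e2), which is impossible. In words: $\alpha$ agrees better and better with the points below it, whereas a point $y>\alpha$ agrees with all of them only to a bounded degree.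

So if $f$ moves stationarily many points, it moves stationarily many of them \emph{down}, and by Fodor's lemma stationarily many points have the same image $y$. The proof below shows that $f$ is then constant, hence has the fixed point $y$.

The spaces we need are larger than $P$, but the argument uses only three properties of the labeling.

\begin{proposition}\label{prop:criterion}
Let $P$ be $A$ or $B$, and let $E$ be a set with a labeling $\ell$, maps $\pi:E\to P$ and $\mathrm{rk}:E\to\omega_1$ with $\pi\le\mathrm{rk}$, and points $x_\alpha\in E$ $(\alpha\in P)$ with $\pi(x_\alpha)=\mathrm{rk}(x_\alpha)=\alpha$. Put $E_{<\alpha}=\{z\in E:\mathrm{rk}(z)<\alpha\}$. Assume: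
\begin{enumerate}
\item[(C1)] $E_{<\alpha}$ is countable for every $\alpha<\omega_1$;
\item[(C2)] $\ell(x_\alpha,z)=e(\pi(z),\alpha)$ for all $\alpha\in P$ and $z\in E_{<\alpha}$;
\item[(C3)] if $\alpha\in P$ and $y\in E\setminus(E_{<\alpha}\cup\{x_\alpha\})$, then $\sup_{z\in E_{<\alpha}}\ell(y,z)<\infty$.
\end{enumerate}
Let $f:E\to E$ be nonexpansive for $d_\ell$. Then either $f$ is constant, or $\{\alpha\in P:f(x_\alpha)\ne x_\alpha\}$ is nonstationary. In particular, $(E,d_\ell)$ has the FPP.
\end{proposition}

In the smallest case $E=P$, $\pi=\mathrm{rk}=\mathrm{id}$ and $x_\alpha=\alpha$. There (C3) is the bound $e(z,y)\le e(\alpha,y)$ for $z<\alpha<y$.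

\begin{proof}
Assume that $S_0=\{\alpha\in P:f(x_\alpha)\ne x_\alpha\}$ is stationary. We show that $f$ is constant.

\emph{Step 1: moved points move down.} For $\beta<\omega_1$ let $g(\beta)$ be the larger of the least element of $P$ above $\beta$ and $\sup\{\mathrm{rk}(f(z)):\mathrm{rk}(z)\le\beta\}$ (with $\sup\emptyset=0$); the latter is below $\omega_1$ by (C1). Let $C$ be the club of limit ordinals closed under $g$. For $\alpha\in C$ the set $P\cap\alpha$ is cofinal in $\alpha$, and $f(E_{<\alpha})\subset E_{<\alpha}$. Let $\alpha\in S=S_0\cap C$ and $y=f(x_\alpha)\ne x_\alpha$, and suppose $y\notin E_{<\alpha}$. For $p\in P\cap\alpha$ we have $x_p\in E_{<\alpha}$, hence $f(x_p)\in E_{<\alpha}$, and nonexpansiveness and (C2) give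
\[
\ell(y,f(x_p))\ge\ell(x_\alpha,x_p)=e(p,\alpha).
\]
As $p\to\alpha$, the right side tends to $\infty$ by (e2), while the left side is bounded by (C3). This contradiction shows $\mathrm{rk}(f(x_\alpha))<\alpha$ for all $\alpha\in S$, and $S$ is stationary by (F1).

\emph{Step 2: a common value.} By Fodor's lemma, $\mathrm{rk}(f(x_\alpha))$ has a constant value $r$ on a stationary subset of $S$. There $f(x_\alpha)$ takes values in $E_{<r+1}$, which is countable by (C1). By (F1) there are $y\in E$ and a stationary $D\subset S$ with $f(x_\alpha)=y$ for all $\alpha\in D$. Nonexpansiveness and (C2) give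
\begin{equation}\label{eq:D}
\ell(y,f(z))\ge e(\pi(z),\alpha)\qquad\text{whenever }z\in E,\ \alpha\in D,\ \alpha>\mathrm{rk}(z).
\end{equation}

\emph{Step 3: $f=y$ at all large heights.} For $n\in\mathbb N$ let $W_n=\{z\in E:\ell(y,f(z))=n\}$. Since $\ell$ is a labeling, $\{z:f(z)\ne y\}=\bigcup_nW_n$. Suppose $\pi(W_n)$ is unbounded in $\omega_1$ for some $n$. For each $\beta$ choose $z_\beta\in W_n$ with $\pi(z_\beta)>\beta$, and put $g(\beta)=\mathrm{rk}(z_\beta)$. By (F2), the stationary set $D$ contains a limit ordinal $\alpha$ closed under this $g$. For every $\beta<\alpha$ we have $\beta<\pi(z_\beta)\le\mathrm{rk}(z_\beta)<\alpha$, so \eqref{eq:D} gives $e(\pi(z_\beta),\alpha)\le n$. The heights $\pi(z_\beta)$, $\beta<\alpha$, are cofinal in $\alpha$, so this contradicts (e2). Hence every $\pi(W_n)$ is bounded, and there is $\delta<\omega_1$ with $f(z)=y$ whenever $\pi(z)>\delta$. In particular, $f(x_\alpha)=y$ for \emph{all} $\alpha\in P$ above $\delta$, not only for $\alpha\in D$.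

\emph{Step 4: $f=y$ everywhere.} Suppose $f(z)\ne y$. For every $\alpha\in P$ with $\alpha>\max(\delta,\mathrm{rk}(z))$ we have $f(x_\alpha)=y$, so nonexpansiveness, (C2) and (e3) give
\[
\ell(y,f(z))\ge\ell(x_\alpha,z)=e(\pi(z),\alpha)\ge c(\alpha).
\]
The left side is finite, but $c$ is unbounded on these $\alpha$, a contradiction. So $f\equiv y$. (Step 3 is needed because $c$ might be bounded on $D$.)

\emph{The FPP.} A constant map has a fixed point. If $f$ is not constant, then $f(x_\alpha)=x_\alpha$ for some $\alpha\in P$, because $P$ is stationary.
\end{proof}

\section{The spaces of words}\label{sec:words}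

\noindent\textbf{How to record the other coordinate.} We need a space $X$ with heights $p\in A$ and an operation $x\mapsto x*q$ for $q\in B$, by which $x$ reacts to the height $q$ of the other coordinate. For each fixed $q$ the map $x\mapsto x*q$ will be nonexpansive, so by the FPP it must have a fixed point: for each $q$, some points must not react to $q$. We let $x$ react to $q$ exactly when $q>\pi(x)$. To react without changing its height, $x$ keeps a word in which it writes down $q$: a point is a pair $(p,w)$, and $(p,w)*q=(p,wq)$ if $q>p$, while $(p,w)*q=(p,w)$ if $q<p$.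

The difficulty is to label such pairs. Feed the same letter $q$ to $(p,\emptyset)$ and $(p',\emptyset)$, where $p<q<p'$. The results are $(p,q)$, with the one-letter word $q$, and $(p',\emptyset)$. The label must not drop, although only one of the two words has grown. The way out is that the point $(p',\emptyset)$ \emph{may also have been fed} the letter $q$, which is invisible at height $p'$. We therefore compare not the words but the possible histories of letters fed, and let the label be the best agreement among them.

\medskip
\noindent\textbf{Definition.} Let $(P,Q)$ be $(A,B)$ or $(B,A)$, and let $Q^{<\omega}$ be the set of finite words over $Q$, with $\emptyset$ the empty word. For $p\in P$ and $v\in Q^{<\omega}$ let $\mathrm{red}_p(v)$ be the word obtained from $v$ by deleting all letters $<p$; no letter equals $p$, since $P\cap Q=\emptyset$. Let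
\[
E(P,Q)=\{(p,w):p\in P,\ w\in Q^{<\omega},\ \text{all letters of }w\text{ are}>p\},\qquad\pi(p,w)=p .
\]
A \emph{history} of $(p,w)$ is a word $v\in Q^{<\omega}$ with $\mathrm{red}_p(v)=w$; for example, $w$ is one. For $x=(p,w)$ and $x'=(p',w')$ in $E=E(P,Q)$ let $\ell(x,x')$ be the supremum of $0$ and all numbers
\begin{equation}\label{eq:ell}
\min\bigl(\lambda(p,p'),\ \min_i\lambda(v_i,v'_i)\bigr),\qquad v\text{ a history of }x,\ v'\text{ a history of }x',\ |v|=|v'| .
\end{equation}
Here $|v|$ is the length of $v$, and a minimum over no positions is $\infty$.

\medskip
\noindent\textbf{An example.} Let $p<q$ with $p\in P$, $q\in Q$. A history of $(p,\emptyset)$ is a word with all letters below $p$. A history of $(p,q)$ has the letter $q$ at one position and letters below $p$ elsewhere. At the position of $q$ the agreement is $e(q',q)$ for some $q'\in Q$, $q'<p$, and further positions cannot raise the minimum. So $\ell((p,\emptyset),(p,q))$ is the maximum of $e(q',q)$ over $q'\in Q$, $q'<p$ (or $0$ if there is no such $q'$). By (e1) it is at most $e(p,q)$, hence finite. This also shows why the letter itself is written down. If $(p,w)$ kept only the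 length of $w$, we would have to take the supremum over all $q>p$ as well. By (e3) this would be $\infty$ as soon as $Q$ has an element below $p$, and distinct points would be at distance $0$.

\begin{lemma}\label{lem:labeling}
The function $\ell$ is a labeling of $E$, and $\ell(x,x')\le\lambda(\pi(x),\pi(x'))$ for all $x,x'\in E$.
\end{lemma}

\begin{proof}
Symmetry and the inequality are clear from \eqref{eq:ell}, and $v=v'=w$ gives $\ell(x,x)=\infty$. Let $x=(p,w)\ne x'=(p',w')$. If $p\ne p'$, then $\ell(x,x')\le\lambda(p,p')<\infty$.

Let $p=p'$, so that $w\ne w'$, and let $v,v'$ be histories of $x,x'$ of equal length. If at each position either both letters were deleted by $\mathrm{red}_p$, or both were kept and equal, then $w=w'$. So there is a position $i$ of one of the following two kinds.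
\begin{itemize}
\item Both letters are kept and they differ. Then $\lambda(v_i,v'_i)$ is one of the finitely many finite numbers $\lambda(b,b')$ with $b$ in $w$, $b'$ in $w'$ and $b\ne b'$.
\item Exactly one letter is kept. It is a letter $b>p$ of $w$ or $w'$, and the other letter is $a<p$. Then $\lambda(v_i,v'_i)=e(a,b)\le e(p,b)$ by (e1).
\end{itemize}
Thus all numbers \eqref{eq:ell} are bounded by the maximum of finitely many finite numbers that depend only on $x$ and $x'$. Hence $\ell(x,x')\in\mathbb N$.
\end{proof}

We give $E(P,Q)$ the metric $d_\ell$. The operation described above is $x*q=(p,\mathrm{red}_p(wq))$ for $x=(p,w)$ and $q\in Q$. The labeling was designed for the next lemma.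

\begin{lemma}\label{lem:feed}
For all $x,x'\in E$ and $q,q'\in Q$ we have
$\ell(x*q,x'*q')\ge\min\bigl(\ell(x,x'),\lambda(q,q')\bigr)$.
\end{lemma}

\begin{proof}
If $v$ is a history of $x=(p,w)$, then $\mathrm{red}_p(vq)=\mathrm{red}_p(wq)$, so $vq$ is a history of $x*q$. Likewise $v'q'$ is a history of $x'*q'$ for every history $v'$ of $x'$, and heights do not change. So each number $s$ in \eqref{eq:ell} gives $\ell(x*q,x'*q')\ge\min(s,\lambda(q,q'))$; for $s=0$ this is trivial. Take the supremum over $s$.
\end{proof}

It remains to see that the words do not destroy the argument of Section~\ref{sec:press}. Let $\mathrm{rk}(p,w)$ be the largest ordinal among $p$ and the letters of $w$, and let $x_\alpha=(\alpha,\emptyset)$ for $\alpha\in P$. Then $\pi\le\mathrm{rk}$ and $\pi(x_\alpha)=\mathrm{rk}(x_\alpha)=\alpha$.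

\begin{lemma}\label{lem:C}
With these data, $E(P,Q)$ satisfies {\rm(C1)--(C3)}.
\end{lemma}

\begin{proof}
(C1) A point of $E_{<\alpha}$ is a finite sequence of ordinals below the countable ordinal $\alpha$.

(C2) Let $z=(p,w)\in E_{<\alpha}$. Lemma~\ref{lem:labeling} gives $\ell(x_\alpha,z)\le\lambda(\alpha,p)=e(p,\alpha)$. Conversely, all letters of $w$ are below $\alpha$, so $w$ is a history not only of $z$ but also of $x_\alpha$. This pair of histories contributes the number $\min(\lambda(\alpha,p),\infty)=e(p,\alpha)$.

(C3) Let $y=(p',w')\notin E_{<\alpha}$, $y\ne x_\alpha$, and $z=(p,w)\in E_{<\alpha}$. If $p'>\alpha$, then $\ell(y,z)\le e(p,p')\le e(\alpha,p')$ by Lemma~\ref{lem:labeling} and (e1), a bound independent of $z$.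

Let $p'\le\alpha$. We claim that $w'$ has a letter $b>\alpha$. If $p'=\alpha$, then $w'\ne\emptyset$ because $y\ne x_\alpha$, and all its letters exceed $\alpha$. If $p'<\alpha$, some letter is $\ge\alpha$ because $\mathrm{rk}(y)\ge\alpha$, and it is not $\alpha$, because $\alpha\in P$ and $P\cap Q=\emptyset$. Now let $v',v$ be histories of $y,z$ of equal length. The letter $b$ occurs in $v'$, at position $i$ say. The letter $v_i$ is either a letter of $w$ or smaller than $p$, and in both cases $v_i<\alpha<b$. So $\lambda(v_i,v'_i)=e(v_i,b)\le e(\alpha,b)$. Hence $\ell(y,z)\le e(\alpha,b)$, again a bound independent of $z$.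
\end{proof}

\begin{corollary}\label{cor:FPP}
$E(A,B)$ and $E(B,A)$ are complete metric spaces of cardinality $\aleph_1$, with nonzero distances in $(1,1+\varepsilon]$ and with the FPP.
\end{corollary}

\begin{proof}
The cardinality is $\aleph_1$, because $P$ is uncountable and there are $\aleph_1$ finite sequences of countable ordinals. The rest is Lemma~\ref{lem:labels}(i) and Proposition~\ref{prop:criterion}, which applies by Lemmas~\ref{lem:labeling} and~\ref{lem:C}.
\end{proof}

\section{The map on the product}\label{sec:T}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $X=E(A,B)$ and $Y=E(B,A)$, with labelings $\ell_X$ and $\ell_Y$. They have the required properties by Corollary~\ref{cor:FPP}. For $x\in X$ and $u\in Y$ we have $\pi(x)\in A$ and $\pi(u)\in B$, so each height is a letter for the other space. Define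
\[
T(x,u)=\bigl(x*\pi(u),\ u*\pi(x)\bigr).
\]

\emph{$T$ is nonexpansive.} Let $x,x'\in X$ and $u,u'\in Y$, and put $m=\min(\ell_X(x,x'),\ell_Y(u,u'))$. By Lemma~\ref{lem:feed}, and by Lemma~\ref{lem:labeling} applied in $Y$,
\[
\ell_X\bigl(x*\pi(u),x'*\pi(u')\bigr)\ge\min\bigl(\ell_X(x,x'),\lambda(\pi(u),\pi(u'))\bigr)\ge\min\bigl(\ell_X(x,x'),\ell_Y(u,u')\bigr)=m .
\]
Exchanging the roles of $X$ and $Y$, we get $\ell_Y(u*\pi(x),u'*\pi(x'))\ge\min(\ell_Y(u,u'),\lambda(\pi(x),\pi(x')))\ge m$. By Lemma~\ref{lem:labels}(ii) and (iii), $T$ is nonexpansive for $d_\infty$.

\emph{$T$ has no periodic points.} Since $A\cap B=\emptyset$, we have $\pi(x)\ne\pi(u)$. If $\pi(u)>\pi(x)$, then $T$ appends one letter to the word of $x$ and leaves $u$ unchanged. If $\pi(x)>\pi(u)$, it appends one letter to the word of $u$ and leaves $x$ unchanged. So every application of $T$ increases the total length of the two words by exactly $1$, and $T^n(x,u)\ne(x,u)$ for all $n\ge1$.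
\end{proof}

For instance, if $\alpha\in A$, $\beta\in B$ and $\alpha<\beta$, then the iterates of $((\alpha,\emptyset),(\beta,\emptyset))$ under $T$ are $((\alpha,\beta),(\beta,\emptyset))$, $((\alpha,\beta\beta),(\beta,\emptyset))$, and so on: the lower point writes down the height of the higher one forever.

\begin{remark}
The factors have a property much stronger than the FPP: any countable family of nonconstant nonexpansive self-maps of $X$ has a common fixed point, and the same holds for $Y$. Indeed, by Proposition~\ref{prop:criterion} each member of the family fixes $x_\alpha$ for all $\alpha\in A$ outside a nonstationary set. The union of these countably many sets is nonstationary by (F1), so it does not cover $A$. The argument for $Y$ is the same, with $B$ in place of $A$.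
\end{remark}

\section{One space}\label{sec:one}

To obtain Theorem~\ref{thm:one} we glue $X$ and $Y$ at a point.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Let $X,Y,T$ be as in Section~\ref{sec:T}. Pick $x_0\in X$ and $u_0\in Y$, and let $Z$ be obtained from the disjoint union of $X$ and $Y$ by identifying $x_0$ and $u_0$ to one point $o$. Keep the metrics of $X$ and $Y$, and let all points of $X\setminus\{o\}$ have distance $1+\varepsilon$ from all points of $Y\setminus\{o\}$. Nonzero distances lie in $(1,1+\varepsilon]\subset(1,2]$, so, as in Lemma~\ref{lem:labels}(i), $Z$ is a complete metric space. Let $r_X:Z\to X$ be the identity on $X$ and map $Y$ to $o$, and let $r_Y:Z\to Y$ be the identity on $Y$ and map $X$ to $o$. These maps are nonexpansive: for two points of the same part this is clear, and for $x\in X\setminus\{o\}$, $u\in Y\setminus\{o\}$ the images have distance at most $1+\varepsilon$, which is the distance of $x$ and $u$.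

\emph{$Z$ has the FPP.} Let $f:Z\to Z$ be nonexpansive. Then $r_X\circ f|_X:X\to X$ is nonexpansive and has a fixed point $x$. If $x\ne o$, then $r_X(f(x))=x\ne o$ forces $f(x)=x$, and we are done. If $x=o$, then $r_X(f(o))=o$, so $f(o)\in Y$. In the same way, $r_Y\circ f|_Y$ has a fixed point $u\in Y$; either $u\ne o$ and $f(u)=u$, or $u=o$ and $f(o)\in X$. In the remaining case $x=u=o$ we get $f(o)\in X\cap Y=\{o\}$, so $f(o)=o$.

\emph{The map on $Z\times Z$.} Let
\[
T'=T\circ(r_X\times r_Y):Z\times Z\to X\times Y\subset Z\times Z .
\]
It is $d_\infty$-nonexpansive, being a composition of $d_\infty$-nonexpansive maps. A periodic point of $T'$ lies in $T'(Z\times Z)\subset X\times Y$. Since $r_X\times r_Y$ is the identity on $X\times Y$, there $T'=T$, so it would be a periodic point of $T$. But $T$ has none.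
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Fixed Points And Approximate Fixed Points In Product Spaces}, \url{https://www.projecteuclid.org/download/pdf_1/euclid.twjm/1500407346}.
\end{thebibliography}

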